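\title{A strongly minimal set with no strongly minimal expansion with definable multiplicity}

\begin{abstract}
We construct a strongly minimal structure in a countable language none of whose strongly minimal expansions has the definable multiplicity property (DMP). It is an explicit three-to-one cover of a vector space over $\mathbb F_2$. The same construction gives such covers over every strongly minimal group. For finite covers of this kind over vector spaces over $\mathbb Q$ or $\mathbb F_p$ we determine exactly which ones have a strongly minimal expansion with DMP. We also show that strongly minimal theories with trivial pregeometry always have DMP.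
\end{abstract}

\section{Introduction}

\subsection{Definable multiplicity and the expansion problem}

Theories are complete and languages are countable, unless an arbitrary language is explicitly allowed. A theory $T$ with infinite models is \emph{strongly minimal} if in every model $M\models T$ every subset of $M$ definable with parameters is finite or cofinite. Let $M$ be a structure and let $D\subseteq M$ be infinite and definable over a finite set $P$ of parameters. The \emph{induced structure} on $D$ has universe $D$ and a relation symbol for each subset of $D^n$, $n\ge1$, that is $\emptyset$-definable in $(M,a)_{a\in P}$. We call $D$ a \emph{strongly minimal set} if the theory of the induced structure is strongly minimal, and properties of $D$ always refer to that theory.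

In a monster model $N$ of a strongly minimal theory, every nonempty definable set $X\subseteq N^n$ has a Morley rank $\mathrm{MR}(X)\le n$, which is its dimension, and a Morley degree (or multiplicity) $\mathrm{Mdeg}(X)$, which is the largest number of definable pieces of full rank into which $X$ can be split; see Section~\ref{sec:prelim}. A strongly minimal $L$-theory $T$ has the \emph{definable multiplicity property} (DMP) if for every $L$-formula $\varphi(x,y)$, with $x=(x_1,\dots,x_n)$ and $y$ finite tuples of variables of arbitrary length, and every tuple $b$ in $N$, there is a parameter-free formula $\theta(y)\in\mathrm{tp}(b/\emptyset)$ such that for all $b'\models\theta$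
\[
\mathrm{MR}(\varphi(x,b'))=\mathrm{MR}(\varphi(x,b))\qquad\text{and}\qquad \mathrm{Mdeg}(\varphi(x,b'))=\mathrm{Mdeg}(\varphi(x,b)).
\]
We say that $T$ \emph{has a strongly minimal expansion with DMP} if there are a countable language $L'\supseteq L$ and a complete $L'$-theory $T'\supseteq T$ that is strongly minimal and has DMP; equivalently, some model of $T$ expands to a model of such a $T'$. The following problem comes from \cite{Questions}.

\begin{quote}
\emph{Does every strongly minimal set have a strongly minimal expansion with DMP?}
\end{quote}

The rank half of DMP holds in every strongly minimal theory (fact (F2) below), so the problem is about the degree. In the simplest cases the degree is definable as well. If $\varphi(x,b)$ has exactly $m$ solutions, a formula in $b$ says so; if $x$ is a single variable and $\varphi(x,b)$ is infinite, then $\neg\varphi(x,b)$ has some finite number $m$ of solutions, and again a formula says so. The first place where DMP can fail is therefore a family of infinite subsets of $N^2$. DMP holds for vector spaces over prime fields (Proposition~\ref{prop:vsdmp}) and whenever the pregeometry is trivial (Theorem~\ref{thm:trivial}).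 It fails for a certain double cover of a vector space over $\mathbb F_2$ (Example~\ref{ex:double}), where a family $X_d\subseteq N^2$ has degree $2$ for infinitely many $d$ and degree $1$ for generic $d$. But that failure comes from a poor language: after a group operation is added, every $X_d$ splits in two, uniformly, and DMP holds. In general, passing to a strongly minimal expansion does not change the rank of a set that was already definable, by (F2), and so it can only raise its degree. One may therefore hope to repair any failure of DMP by adding the missing components of the generic members of the bad families, and guess that the answer is yes. It is no.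

\begin{theorem}\label{thm:main}
Let $V$ be a vector space over $\mathbb F_2$ and $(a_i)_{i\in\mathbb N}$ a linearly independent sequence in $V$. Let $M$ be the structure with universe $V\times\mathbb Z/3$, the ternary relation $R$ and the unary functions $\tau$ and $\sigma_i$ $(i\in\mathbb N)$ given by
\[
R((u,e),(v,f),(w,g))\iff u+v=w,\qquad \tau(v,e)=(v,e+1),\qquad \sigma_i(v,e)=(v+a_i,(-1)^ie).
\]
Then $\mathrm{Th}(M)$ is strongly minimal, and no strongly minimal expansion of $\mathrm{Th}(M)$, in any language, has DMP.
\end{theorem}

This answers the problem: take $D=M$ and $P=\emptyset$. The induced structure on $D$ has the same $\emptyset$-definable relations as $M$, so by Remark~\ref{rem:interdef} it is a strongly minimal set without a strongly minimal expansion with DMP.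

The obstruction lies in the family $X_d=\{(u,w):R(u,d,w)\}$. An expansion is free to split $X_d$ for generic $d$, but when $d$ lies over some $a_i$ the components of $X_d$ are graphs of functions and no strongly minimal expansion can change them. DMP would force the generic components to resemble these for almost all $i$, and the components for even and for odd $i$ do not resemble each other.

\subsection{Covers of strongly minimal groups}\label{subsec:covers}

Theorem~\ref{thm:main} is an instance of a general construction. Let $\mathcal G=(G,+,\dots)$ be a strongly minimal group structure in a countable language $L_0$, that is, a structure with strongly minimal theory in which $+$ is a group operation. The group $G$ is abelian by a theorem of Reineke \cite{Reineke}. Fix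
\begin{itemize}
\item a countably infinite subgroup $H\le G$, with $T_0(H)=\mathrm{Th}(\mathcal G,h)_{h\in H}$ in the language $L_0(H)$;
\item a finite abelian group $A$ and a homomorphism $\rho:H\to\mathrm{Aut}(A)$.
\end{itemize}
If $\mathcal G'\models T_0(H)$ has universe $G'$, the constants identify $H$ with a subgroup of $G'$. Let $D(\mathcal G',\rho)$ be the structure with universe $G'\times A$, projection $\pi:G'\times A\to G'$, and
\begin{itemize}
\item for each $L_0(H)$-formula $\chi(x_1,\dots,x_n)$, $n\ge1$, the relation $R_\chi$ that holds of $(x_1,\dots,x_n)$ if and only if $\mathcal G'\models\chi(\pi(x_1),\dots,\pi(x_n))$;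
\item the functions $\tau_t(v,e)=(v,e+t)$ for $t\in A$;
\item the functions $\sigma_h(v,e)=(v+h,\rho(h)e)$ for $h\in H$.
\end{itemize}
The language is countable. We write $R(u,y,w)$ for the relation $\pi(u)+\pi(y)=\pi(w)$, and $\rho=1$ if $\rho$ is the trivial homomorphism.

\begin{theorem}\label{thm:groups}
\begin{itemize}
\item[(a)] The structures isomorphic to some $D(\mathcal G',\rho)$ with $\mathcal G'\models T_0(H)$ are exactly the models of a complete strongly minimal theory $T_\rho$.
\item[(b)] If $\rho\ne1$, then no strongly minimal expansion of $T_\rho$, in any language, has DMP.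
\item[(c)] For every theory of strongly minimal groups in a countable language there are a model $\mathcal G$ and $H$, $A$, $\rho$ as above with $\rho\ne1$. In particular, counterexamples exist as finite covers of algebraically closed fields of any characteristic.
\end{itemize}
\end{theorem}

Over vector spaces the untwisted case $\rho=1$ can be decided as well.

\begin{theorem}\label{thm:vector}
Let $F=\mathbb Q$ or $F=\mathbb F_p$, let $\mathcal G=V$ be an infinite $F$-vector space, $H\le V$ a countably infinite subgroup, $A$ a finite abelian group and $\rho:H\to\mathrm{Aut}(A)$ a homomorphism. Then $T_\rho$ has a strongly minimal expansion with DMP if and only if either $A=0$, or else $\rho=1$, $F=\mathbb F_p$ and $pA=0$.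
\end{theorem}

\begin{corollary}\label{cor:finite}
Let $V$ be a $\mathbb Q$-vector space and $0\ne a\in V$. The structure $V\times\{0,1\}$ with the relation $R$ pulled back from the graph of addition on $V$ and the single map $\sigma(v,e)=(v+a,e)$ is strongly minimal and has no strongly minimal expansion with DMP.
\end{corollary}

In the other direction, call the pregeometry of a strongly minimal theory \emph{trivial} if $\mathrm{acl}(B)=\bigcup_{b\in B}\mathrm{acl}(b)$ for all nonempty $B$.

\begin{theorem}\label{thm:trivial}
Every strongly minimal theory with trivial pregeometry has DMP.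
\end{theorem}

So every counterexample has nontrivial pregeometry, while by Theorem~\ref{thm:groups}(c) every theory of strongly minimal groups has a model with a finite cover, over named constants, that is a counterexample.

Section~\ref{sec:prelim} recalls the facts we use. Section~\ref{sec:positive} proves DMP for vector spaces and trivial pregeometries, and Section~\ref{sec:covers} proves Theorem~\ref{thm:groups}(a). Section~\ref{sec:family} studies the family $X_d$ and works out the two smallest covers by hand. Section~\ref{sec:twisted} proves Theorem~\ref{thm:main} and the rest of Theorem~\ref{thm:groups}, and Section~\ref{sec:untwisted} completes the proof of Theorem~\ref{thm:vector}.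

\section{Rank and degree in strongly minimal theories}\label{sec:prelim}

In this section $T$ is a strongly minimal theory in a language $L$ of arbitrary cardinality, and $N$ is a monster model: it is $\kappa$-saturated and strongly $\kappa$-homogeneous for some $\kappa>|L|+\aleph_0$. Parameter sets $B$ have size less than $\kappa$, so tuples with the same type over $B$ are conjugate under $\mathrm{Aut}(N/B)$. \emph{Definable} means definable with parameters.

\subsection*{Morley rank and degree} For definable $X\subseteq N^n$ put $\mathrm{MR}(X)\ge0$ if $X\neq\emptyset$, and $\mathrm{MR}(X)\ge k+1$ if $X$ contains infinitely many pairwise disjoint definable sets of rank $\ge k$. In a strongly minimal theory the rank of a nonempty $X\subseteq N^n$ is an integer at most $n$; the empty set has rank $-\infty$ and degree $0$. If $\mathrm{MR}(X)=k\ge0$, then $\mathrm{Mdeg}(X)$ is the largest $m$ such that $X$ contains $m$ pairwise disjoint definable sets of rank $k$. Rank $0$ means finite and nonempty, and then the degree is the cardinality. The rank of a complete type is the least rank of a formula in it, and its degree is the least degree of a formula of that rank in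 it.

\begin{itemize}
\item[(M1)] Rank and degree are preserved by definable bijections and by automorphisms, and $\mathrm{MR}(X\cup Y)=\max(\mathrm{MR}(X),\mathrm{MR}(Y))$. A set of rank $k\ge0$ has a definable subset of rank $k$ and degree $1$. If $Z_1,\dots,Z_m$ have rank $k$ and degree $1$, their pairwise intersections have rank $<k$, and $\mathrm{MR}(X\triangle\bigcup_jZ_j)<k$, then $X$ has rank $k$ and degree $m$.
\item[(M2)] A $B$-definable set $X$ of rank $k\ge0$ belongs to at least one and at most $\mathrm{Mdeg}(X)$ complete types over $B$ of rank $k$. Hence, if $B$-definable sets $Z,Z'$ of rank $k$ and degree $1$ belong to distinct types of rank $k$ over $B$, then $\mathrm{MR}(Z\cap Z')<k$: a type of rank $k$ containing $Z\cap Z'$ would equal both.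
\end{itemize}

\subsection*{Imaginaries} The structure $N^{eq}$ has a sort $N^r/E$ for each $\emptyset$-definable equivalence relation $E$ on $N^r$, together with the quotient map. A formula of $N^{eq}$, evaluated at the classes of real tuples, is equivalent to an $L$-formula in those tuples, and automorphisms of $N$ extend uniquely to $N^{eq}$. We write $\mathrm{acl}^{eq}(B)$ for the algebraic closure in $N^{eq}$ and $\mathrm{acl}(B)$ for its trace on $N$. A finite subset of $N$ definable over $\mathrm{acl}^{eq}(B)$ is contained in $\mathrm{acl}(B)$.

\subsection*{Strong minimality} Algebraic closure is a pregeometry on $N$, so bases and the dimension $\dim(a/B)$ of a tuple $a$ over $B\subseteq N$ are defined.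

\begin{itemize}
\item[(F1)] $T$ eliminates $\exists^\infty$: for each $\chi(u,z)$ with $u$ a single variable there is $n$ such that for all $c$ either $|\chi(N,c)|\le n$ or $|\neg\chi(N,c)|\le n$, since otherwise compactness gives an infinite coinfinite definable set.
\item[(F2)] For $B\subseteq N$, the types $\mathrm{tp}(a/B)$ and $\mathrm{tp}(a/\mathrm{acl}^{eq}(B))$ have rank $\dim(a/B)$, and $\mathrm{MR}(\varphi(x,b))$ is the maximum of $\dim(a/b)$ over $a\models\varphi(x,b)$. Moreover $\mathrm{MR}(\varphi(x,b))\ge k$ if and only if for some $k$ coordinates
\[
\exists^\infty x_{i_1}\cdots\exists^\infty x_{i_k}\,\exists(\text{the other coordinates})\ \varphi(x,b).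
\]
By (F1) this is an $L$-formula in $b$. The case $k=1$ shows that ``$\varphi(x,b)$ is infinite'' is first-order in $b$ for tuples $x$ of any length.
\item[(F3)] For $B\subseteq N^{eq}$, types over $\mathrm{acl}^{eq}(B)$ are stationary, so they have degree $1$. A $B$-definable set $X$ of rank $k\ge0$ belongs to exactly $\mathrm{Mdeg}(X)$ types of rank $k$ over $\mathrm{acl}^{eq}(B)$, and each of them contains a formula over $\mathrm{acl}^{eq}(B)$ of rank $k$ and degree $1$.
\item[(F4)] All elements outside $\mathrm{acl}(B)$ have the same type over $B$. By induction, so do all $k$-tuples independent over $B$; with (F2) this shows that $N^k$ has rank $k$ and degree $1$. A $\emptyset$-definable subset of $N$ containing an element outside $\mathrm{acl}(\emptyset)$ is infinite, hence cofinite. Elements outside $\mathrm{acl}(\emptyset)$ are called \emph{generic}.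
\item[(F5)] Let $M$ be any model and $B\subseteq M$. Any two bases of $M$ over $B$ have the same cardinality, and any bijection between them extends to an element of $\mathrm{Aut}(M/B)$. Hence any two elements of $M\setminus\mathrm{acl}(B)$ are conjugate under $\mathrm{Aut}(M/B)$: extend each to a basis. If $L$ is countable, $T$ is $\aleph_1$-categorical.
\end{itemize}

All our counterexamples concern subsets of $N^2$ that are finite-to-one over the first coordinate. Write $X=^*Y$ if $X\triangle Y$ is finite.

\begin{lemma}\label{lem:plane}
Let $X\subseteq N^2$ be definable, with finite fibers over the first coordinate.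
\begin{itemize}
\item[(i)] Every infinite definable subset of $X$ has rank $1$ and cofinite projection to the first coordinate. It has degree $1$ if and only if each of its definable subsets is finite or cofinite in it.
\item[(ii)] The graph of a definable function from a cofinite subset of $N$ to $N$ has rank $1$ and degree $1$.
\item[(iii)] Suppose $X=^*\Gamma_1\cup\dots\cup\Gamma_r$ with the $\Gamma_j$ pairwise disjoint of rank $1$ and degree $1$. Then $\mathrm{Mdeg}(X)=r$, and every definable $Y\subseteq X$ of rank $1$ and degree $1$ satisfies $Y=^*\Gamma_j$ for exactly one $j$.
\end{itemize}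
\end{lemma}

\begin{proof}
(i) If $X$ is defined over $b$ and $(u,w)\in X$, then $w\in\mathrm{acl}(u,b)$, so $\mathrm{MR}(X)\le1$ by (F2), and a definable subset of $X$ has rank $1$ exactly when it is infinite. The projection of an infinite subset is infinite because the fibers are finite. (ii) The graph is in definable bijection with a cofinite subset of $N$. (iii) The degree is $r$ by (M1). Some $Y\cap\Gamma_j$ is infinite, hence cofinite both in $Y$ and in $\Gamma_j$, which have degree $1$. So $Y=^*\Gamma_j$, and $j$ is unique because the $\Gamma_j$ are infinite and disjoint.
\end{proof}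

\begin{remark}\label{rem:interdef}
Let $M_1,M_2$ be structures on the same set, in disjoint languages $L_1,L_2$, with the same $\emptyset$-definable relations; we call them \emph{interdefinable}. If $T'\supseteq\mathrm{Th}(M_1)$ is complete, add to it the symbols of $L_2$ with their $L_1$-definitions. The result is a complete theory containing $\mathrm{Th}(M_2)$ in which every formula is equivalent to a formula in the language of $T'$, so it is strongly minimal, or has DMP, if and only if $T'$ does. Hence $\mathrm{Th}(M_1)$ is strongly minimal, has DMP, or has a strongly minimal expansion with DMP (in a countable or in an arbitrary language) if and only if the same holds for $\mathrm{Th}(M_2)$.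
\end{remark}

\section{Two cases in which the degree is definable}\label{sec:positive}

Since rank is definable, a formula can say that $\varphi(x,y)$ coincides, up to sets of small rank, with an almost disjoint union of sets $Z_1,\dots,Z_m$. What a formula cannot say in general is that the $Z_j$ have degree $1$. So DMP follows as soon as the components can be drawn from families \emph{all} of whose members have degree $1$.

\begin{lemma}\label{lem:criterion}
Let $T$ be a strongly minimal $L$-theory, let $\varphi(x,b)$ have rank $k\ge0$, and let $B\subseteq N^{eq}$ contain $b$. Suppose that for each type $q$ over $B$ of rank $k$ containing $\varphi(x,b)$ there are $L$-formulas $\zeta(x,z)$, $\varepsilon(z)$ and a tuple $e\models\varepsilon$ in $N$ such that the set defined by $\zeta(x,e)$ is $B$-definable and belongs to $q$, and $\zeta(x,e')$ has rank $k$ and degree $1$ for every $e'\models\varepsilon$. Then there is $\theta(y)\in\mathrm{tp}(b/\emptyset)$ such that $\varphi(x,b')$ has the rank and degree of $\varphi(x,b)$ for all $b'\models\theta$.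
\end{lemma}

\begin{proof}
By (M2) there are finitely many such types $q_1,\dots,q_m$; let $\zeta_j,\varepsilon_j,e_j$ belong to $q_j$, and let $Z_j$ be defined by $\zeta_j(x,e_j)$. Let $\theta(y)$ say that there are $z_1\models\varepsilon_1,\dots,z_m\models\varepsilon_m$ with
\[
\mathrm{MR}\Big(\varphi(x,y)\,\triangle\,\bigvee_j\zeta_j(x,z_j)\Big)<k
\quad\text{and}\quad
\mathrm{MR}\big(\zeta_i(x,z_i)\wedge\zeta_j(x,z_j)\big)<k\ \ (i\ne j).
\]
This is an $L$-formula by (F2), and by (M1) it implies that $\varphi(x,y)$ has rank $k$ and degree $m$. It remains to see that $\theta(b)$ holds, witnessed by the $e_j$. Let $X$ be defined by $\varphi(x,b)$. The intersections $Z_i\cap Z_j$ have rank $<k$ by (M2). If $X\setminus\bigcup_jZ_j$ had rank $k$, it would belong to a type of rank $k$ over $B$, which contains $X$ and so is some $q_j$; but $Z_j\in q_j$. Finally $Z_j\cap X\in q_j$ has rank $k$ and $Z_j$ has degree $1$, so $Z_j\setminus X$ has rank $<k$.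
\end{proof}

When $\varphi(x,b)$ is inconsistent, $\theta(y)=\neg\exists x\,\varphi(x,y)$ works, so below we assume $k\ge0$. In vector spaces the components are cosets. We regard an $F$-vector space as a structure in the language with $+$, $0$ and a unary function for each scalar.

\begin{proposition}\label{prop:vsdmp}
Let $F=\mathbb Q$ or $F=\mathbb F_p$. The theory of an infinite $F$-vector space with countably many named constants is strongly minimal and has DMP.
\end{proposition}

\begin{proof}
The theory has quantifier elimination. Hence it is strongly minimal, and the algebraic closure of a set is the span of the set and the constants. Let $\varphi(x,b)$ have rank $k$ and put $B=\mathrm{acl}(b)$. Let $q$ be a type over $B$ of rank $k$ containing $\varphi(x,b)$ and let $x=(x_1,\dots,x_n)$ realize $q$. By (F2) there is a $k$-element set $I$ of indices such that $x_I=(x_i)_{i\in I}$ is a basis of $x$ over $B$. Each $x_i$ lies in the span of $B$ and $x_I$, so $x=Mx_I+e$ with $e\in B^n$ and $M$ an $n\times k$ matrix over $F$ whose rows in $I$ form the identity matrix. Let $\zeta(x,z)$ be $\exists y\,(x=My+z)$, and let $\varepsilon(z)$ be $z=z$. Then $\zeta(x,e)\in q$.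 For any $e'$ the map $y\mapsto My+e'$ is a definable bijection from $N^k$ onto the set defined by $\zeta(x,e')$, which therefore has rank $k$ and degree $1$ by (F4). Lemma~\ref{lem:criterion} applies.
\end{proof}

When the pregeometry is trivial, a parameter can interact with a coordinate only by making it algebraic. The components are therefore products of a point with a set that is almost over $\emptyset$, and such a set has only finitely many conjugates.

\begin{proof}[Proof of Theorem~\ref{thm:trivial}]
Let $\varphi(x,b)$ have rank $k$ and put $B=\mathrm{acl}^{eq}(b)$. Let $q$ be a type over $B$ of rank $k$ containing $\varphi(x,b)$, realized by $x$. Let $S$ be the set of $i$ with $x_i\in\mathrm{acl}(b)$, let $s=x_S$ and $x''=(x_i)_{i\notin S}$. Then $\dim(x''/b)=\dim(x/b)=k$; choose a basis $x_I$ of $x''$ over $b$. For $i\notin S$ we have $x_i\in\mathrm{acl}(b,x_I)\setminus\mathrm{acl}(b)$, so by triviality $x_i\in\mathrm{acl}(x_l)$ for some $l\in I$. Thus $x''\subseteq\mathrm{acl}(x_I)$, and $k=\dim(x''/b)\le\dim(x''/\emptyset)\le k$. This is the only use of triviality.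

By (F2) and (F3), $\mathrm{tp}(x''/\mathrm{acl}^{eq}(\emptyset))$ has rank $k$ and degree $1$, so it contains a formula $\chi(x'',e)$ of rank $k$ and degree $1$ with $e$ a tuple in $\mathrm{acl}^{eq}(\emptyset)$. (If $x''$ is empty, then $k=0$ and $\chi$ is omitted.) The type of $e$ over $\emptyset$ is algebraic, hence isolated by a formula $\varepsilon_0$. Every $e'\models\varepsilon_0$ is conjugate to $e$, so $\chi(x'',e')$ has rank $k$ and degree $1$, and so does
\[
Z(s',e')=\{x:\ x_S=s'\text{ and }\chi(x'',e')\}
\]
for every tuple $s'$, being in definable bijection with $\chi(x'',e')$. The set $Z(s,e)$ is $B$-definable and belongs to $q$. To apply Lemma~\ref{lem:criterion}, replace $e$ by a tuple $\hat e$ of real representatives: let $\zeta(x;s',\hat e')$ be an $L$-formula defining $Z(s',e')$, where $e'$ is the tuple of classes of $\hat e'$, and let $\varepsilon(s',\hat e')$ be an $L$-formula expressing $\varepsilon_0(e')$.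
\end{proof}

\section{The covers are strongly minimal}\label{sec:covers}

Fix $\mathcal G,H,A,\rho$ as in Section~\ref{subsec:covers}. The second coordinate of $G'\times A$ is not part of the structure. The maps $\sigma_h$ tie together the fibers of $\pi$ over a single coset of $H$, but nothing relates the fibers over different cosets, so they can be translated independently. The next lemma makes this precise and is our only source of automorphisms of the covers.

\begin{lemma}\label{lem:aut}
Let $N=D(\mathcal G',\rho)$, let $c$ be a finite tuple in $N$ and let $\alpha\in\mathrm{Aut}(\mathcal G'/H\cup\pi(c))$. Let $x_1,\dots,x_r,y_1,\dots,y_r\in N$ satisfy $\alpha\pi(x_i)=\pi(y_i)$, and suppose that the cosets $\pi(x_i)+H$ are pairwise distinct and contain no coordinate of $\pi(c)$. Then some automorphism of $N$ fixes $c$ and maps $x_i$ to $y_i$ for all $i$.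
\end{lemma}

\begin{proof}
Write $x_i=(v_i,e_i)$ and $y_i=(\alpha v_i,f_i)$. Define $t:G'\to A$ by $t(v_i+h)=\rho(h)(f_i-e_i)$ for $h\in H$, and $t=0$ outside the cosets $v_i+H$. Then $t(v+h)=\rho(h)t(v)$ for all $v\in G'$ and $h\in H$. The bijection $g(v,e)=(\alpha v,e+t(v))$ preserves each $R_\chi$ because $\alpha$ is an automorphism of the $L_0(H)$-structure $\mathcal G'$, and it commutes with each $\tau_s$. Since $\alpha(v+h)=\alpha v+h$,
\[
g\sigma_h(v,e)=\big(\alpha v+h,\ \rho(h)e+t(v+h)\big)=\big(\alpha v+h,\ \rho(h)(e+t(v))\big)=\sigma_hg(v,e).
\]
So $g$ is an automorphism, and $g(x_i)=y_i$. It fixes $c$ because $\alpha$ fixes $\pi(c)$ and $t$ vanishes on $\pi(c)$.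
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:groups}(a)]
\emph{Axioms.} Consider the following axiom schemes.
\begin{itemize}
\item[(A1)] $\tau_0=\mathrm{id}$, $\tau_s\tau_t=\tau_{s+t}$, and $\tau_tx\ne x$ for $t\ne0$. Write $x\sim y$ for $\bigvee_{t\in A}y=\tau_tx$.
\item[(A2)] Each $R_\chi$ is $\sim$-invariant in every coordinate. The $R_\chi$ with $\chi$ a relation symbol, or the graph of a function or constant symbol, of $L_0(H)$ make the quotient by $\sim$ an $L_0(H)$-structure; this structure is a model of $T_0(H)$; and every $R_\chi$ is the pullback of the relation defined by $\chi$ in it.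
\item[(A3)] $\sigma_0=\mathrm{id}$, $\sigma_h\sigma_{h'}=\sigma_{h+h'}$, $\sigma_h\tau_t=\tau_{\rho(h)t}\sigma_h$, and $R_\chi(x,\sigma_hx)$ for $\chi(x_1,x_2)$ the formula $x_1+h=x_2$.
\end{itemize}
Scheme (A2) is first-order because it speaks about a structure interpreted in the quotient by a definable equivalence relation. The axioms hold in $D(\mathcal G',\rho)$; for (A3), $\sigma_h\sigma_{h'}(v,e)=(v+h+h',\rho(h)\rho(h')e)$ and $\sigma_h\tau_t(v,e)=(v+h,\rho(h)e+\rho(h)t)$.

Conversely, let $N$ satisfy the axioms, let $\mathcal G'\models T_0(H)$ be the quotient and $\pi:N\to G'$ the quotient map, so that $\pi(\sigma_hx)=\pi(x)+h$. Choose a set $C$ of representatives of $G'/H$ and for each $c\in C$ a point $n_c\in N$ with $\pi(n_c)=c$. Define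
\[
\beta:G'\times A\to N,\qquad \beta(c+h,e)=\tau_e\sigma_h(n_c)\qquad(c\in C,\ h\in H,\ e\in A).
\]
Since $\pi(\sigma_hn_c)=c+h$ and $A$ acts simply transitively on each fiber, $\beta$ is a bijection with $\pi\beta(v,e)=v$. So it respects the $R_\chi$, and $\tau_t\beta(v,e)=\beta(v,e+t)$. By (A3),
\[
\sigma_{h'}\beta(c+h,e)=\tau_{\rho(h')e}\,\sigma_{h+h'}(n_c)=\beta(c+h+h',\rho(h')e).
\]
Thus $\beta$ is an isomorphism $D(\mathcal G',\rho)\to N$.

\emph{Completeness.} A model of size $\aleph_1$ is $D(\mathcal G',\rho)$ with $|G'|=\aleph_1$. The theory $T_0(H)$ is strongly minimal in a countable language, so $\mathcal G'$ is unique up to isomorphism by (F5), and an isomorphism $\alpha:\mathcal G'\to\mathcal G''$ gives the isomorphism $(v,e)\mapsto(\alpha v,e)$ of the covers. The axioms have only infinite models and are $\aleph_1$-categorical in a countable language, so by Vaught's test they axiomatize a complete theory $T_\rho$.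

\emph{Strong minimality.} Suppose $\varphi(x,c)$ is infinite and coinfinite in some model. By compactness there is an elementary extension $D(\mathcal G',\rho)$ in which $\varphi(x,c)$ and $\neg\varphi(x,c)$ both have uncountably many solutions. The set $U=\mathrm{acl}(H\cup\pi(c))$, computed in $\mathcal G'$, is countable, and so is $\pi^{-1}(U)$. Choose $x$ satisfying $\varphi(\cdot,c)$ and $y$ satisfying $\neg\varphi(\cdot,c)$ with $\pi(x),\pi(y)\notin U$. By (F5) there is $\alpha\in\mathrm{Aut}(\mathcal G'/H\cup\pi(c))$ with $\alpha\pi(x)=\pi(y)$. The coset $\pi(x)+H$ contains no coordinate of $\pi(c)$, since $\pi(x)\notin U$. By Lemma~\ref{lem:aut}, $x$ and $y$ are conjugate over $c$, a contradiction.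
\end{proof}

\section{The family $X_d$ and the two smallest covers}\label{sec:family}

Let $N$ be a model of $T_\rho$, possibly with additional structure. For $d\in N$ put
\[
X_d=\{(u,w)\in N^2:\ R(u,d,w)\}=\{(u,w):\ \pi(w)=\pi(u)+\pi(d)\}.
\]
This is translation by $\pi(d)$ on the quotient, seen as an $|A|$-valued correspondence on $N$; its fibers over the first coordinate have exactly $|A|$ points. Fix $o\in N$ with $\pi(o)=0$ and put $d_h=\sigma_h(o)$ for $h\in H$. Then $\pi(d_h)=h$, so the $d_h$ are pairwise distinct. A pair $(u,w)$ lies in $X_{d_h}$ if and only if $w$ lies in the fiber of $\sigma_h(u)$, so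
\begin{equation}\label{eq:split}
X_{d_h}=\bigsqcup_{s\in A}\Gamma_{h,s},\qquad \Gamma_{h,s}=\{(u,\tau_s\sigma_h(u)):\ u\in N\}.
\end{equation}
The sets $\Gamma_{h,s}$ are graphs of definable functions $N\to N$. By Lemma~\ref{lem:plane}(ii) they have rank $1$ and degree $1$ in $T_\rho$ \emph{and in every strongly minimal expansion of $T_\rho$}. For other parameters $T_\rho$ does not split $X_d$ at all.

\begin{proposition}\label{prop:degrees}
In a monster model $N=D(\mathcal G',\rho)$ of $T_\rho$, the set $X_d$ has degree $|A|$ if $\pi(d)\in H$ and degree $1$ otherwise. If $A\ne0$, then $T_\rho$ does not have DMP.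
\end{proposition}

\begin{proof}
If $\pi(d)=h\in H$, then $X_d=X_{d_h}$ has degree $|A|$ by \eqref{eq:split} and Lemma~\ref{lem:plane}(iii). Let $\pi(d)\notin H$ and suppose that $Y\subseteq X_d$ is definable over a tuple $c$ containing $d$, with $Y$ and $X_d\setminus Y$ infinite. Both have cofinite projection, so there are $(u,w)\in Y$ and $(u,w')\in X_d\setminus Y$ with $\pi(u)$ outside the countable set $\mathrm{acl}(H\cup\pi(c))\subseteq G'$. Then $\pi(w)=\pi(w')=\pi(u)+\pi(d)$. The cosets $\pi(u)+H$ and $\pi(w)+H$ are distinct because $\pi(d)\notin H$, and they contain no coordinate of $\pi(c)$ by the choice of $u$. Lemma~\ref{lem:aut} with $\alpha=\mathrm{id}$ gives an automorphism fixing $c$ and $u$ and sending $w$ to $w'$, a contradiction. Finally, a generic $d$ has $\pi(d)\notin H$, because the fibers over $H$ are finite and $\emptyset$-definable; and any $\theta(y)\in\mathrm{tp}(d/\emptyset)$ is cofinite by (F4), so it holds of some $d_h$.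
\end{proof}

\begin{example}[A double cover that can be repaired]\label{ex:double}
Let $\mathcal G=V$ be an $\mathbb F_2$-vector space, $H$ a countably infinite subspace, $A=\mathbb Z/2$ and $\rho=1$. By Proposition~\ref{prop:degrees}, $T_\rho$ does not have DMP. Add the group operation of $V\oplus A$. Then for every $d$ the set $X_d$ is the union of the graphs of $u\mapsto u+d$ and $u\mapsto u+d+(0,1)$, and for $\pi(d)=h\in H$ these two graphs are $\Gamma_{h,0}$ and $\Gamma_{h,1}$. The expansion has supplied the generic member of the family with the components that the special members already had, and it has DMP by the next proposition.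
\end{example}

\begin{proposition}\label{prop:repair}
In the situation of Theorem~\ref{thm:vector}, if $A=0$, or if $\rho=1$, $F=\mathbb F_p$ and $pA=0$, then $T_\rho$ has a strongly minimal expansion with DMP.
\end{proposition}

\begin{proof}
In both cases $\rho=1$ and $W=V\oplus A$ is an infinite $F$-vector space with the same universe as $D(V,\rho)$. Name the elements $(0,t)$ for $t\in A$ and $(h,0)$ for $h\in H$. By Proposition~\ref{prop:vsdmp} the theory of $W$ with these constants is strongly minimal with DMP. The maps $\tau_t$ and $\sigma_h$ are the translations by $(0,t)$ and $(h,0)$. By quantifier elimination in $V$, each $R_\chi$ is a Boolean combination of conditions $\sum_i\lambda_i\pi(x_i)=\sum_j\mu_jh_j$ with $\lambda_i,\mu_j\in F$ and $h_j\in H$, and such a condition says that $\sum_i\lambda_ix_i-\sum_j\mu_j(h_j,0)$ is one of the finitely many constants $(0,t)$. So all basic relations and functions of $D(V,\rho)$ are $\emptyset$-definable in $W$. Adding them to $W$ gives a structure interdefinable with $W$ that expands $D(V,\rho)$.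
\end{proof}

In this repair the $\tau_t$ and $\sigma_h$ become translations of an abelian group, so they must commute. The way to prevent it is to take $\rho\neq1$, and the smallest group with a nontrivial automorphism is $\mathbb Z/3$. The next example shows why a twist prevents not only this repair but every other one.

\begin{example}[The triple cover of Theorem~\ref{thm:main}]\label{ex:triple}
Here $d_i=\sigma_i(o)$ lies over $a_i$, and $X_{d_i}$ is the disjoint union of the graphs $\Gamma_{i,j}$ of $\tau^j\sigma_i$, $j\in\mathbb Z/3$. Fix $v\in V$. The points of $X_{d_i}$ whose first coordinate lies over $v$ are the nine pairs $((v,e),(v+a_i,f))$, and such a pair lies in $\Gamma_{i,j}$ if and only if $f=(-1)^ie+j$. In the tables below the entry in row $e$ and column $f$ is the index $j$, namely $f-e$ for even $i$ and $f+e$ for odd $i$.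
\[
\begin{array}{c|ccc}
i\text{ even}&f=0&f=1&f=2\\\hline
e=0&0&1&2\\
e=1&2&0&1\\
e=2&1&2&0
\end{array}
\qquad\qquad
\begin{array}{c|ccc}
i\text{ odd}&f=0&f=1&f=2\\\hline
e=0&0&1&2\\
e=1&1&2&0\\
e=2&2&0&1
\end{array}
\]
The map $\tau\times\tau$ sends $(e,f)$ to $(e+1,f+1)$. It preserves $f-e$ and adds $2$ to $f+e$. So $\tau\times\tau$ maps each component to itself when $i$ is even, and to a disjoint component when $i$ is odd. The coordinates $e,f$ are not definable, but the statement ``$Y\cap(\tau\times\tau)Y$ is infinite'' is first-order in the parameters of $Y$.

Now suppose that some strongly minimal expansion has DMP, and let $Y$ be a component of $X_d$ for a generic $d$. We have no information on $Y$, but the statement above is either true or false for it. Say it is true. By DMP, ``the formula defining $Y$ has an instance of degree $1$ inside $X_y$ for which the statement is true'' is implied by a first-order property of $y$ that holds of $d$. That property then holds of all but finitely many elements, in particular of some $d_i$ with $i$ odd. But an instance of degree $1$ inside $X_{d_i}$ is almost equal to some $\Gamma_{i,j}$, for which the statement is false.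 If the statement is false for $Y$, an even $i$ gives the contradiction.
\end{example}

\section{Twisted covers}\label{sec:twisted}

We turn the argument of Example~\ref{ex:triple} into a lemma. The difficulty is that $T'$ is arbitrary, so the components of $X_d$ for generic $d$ are unknown. DMP is used exactly once, to keep the degree equal to $1$ while the parameters move; at the parameters $d_h$, degree $1$ determines the set up to finitely many points. For a formula $\psi(u,w;y,z)$ we write $\psi(\cdot\,;y,z)$ for the subset of $N^2$ that it defines.

\begin{lemma}[Transfer]\label{lem:transfer}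
Let $T'\supseteq T_\rho$ be strongly minimal with DMP, in an arbitrary language $L'$, let $N$ be its monster model and let $d\in N\setminus\mathrm{acl}(\emptyset)$, with ranks, degrees and $\mathrm{acl}$ computed in $T'$. There are an $L'$-formula $\psi(u,w;y,z)$ implying $R(u,y,w)$ and a tuple $c$ such that $\psi(\cdot\,;d,c)$ has rank $1$ and degree $1$ and the following holds. For every $L'$-formula $\Phi(y,z)$ true of $(d,c)$, for all but finitely many $h\in H$ there are a tuple $c_h$ and $s\in A$ with $\Phi(d_h,c_h)$ and $\psi(\cdot\,;d_h,c_h)=^*\Gamma_{h,s}$.
\end{lemma}

\begin{proof}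
By Lemma~\ref{lem:plane}(i), $X_d$ has rank $1$, so it has a definable subset of rank $1$ and degree $1$, defined by $\psi_0(u,w;c)$ say. Let $\psi$ be $\psi_0(u,w;z)\wedge R(u,y,w)$. By DMP there is $\theta(y,z)\in\mathrm{tp}(d,c)$ such that $\psi(\cdot\,;d',c')$ has rank $1$ and degree $1$ whenever $\theta(d',c')$. Given $\Phi$, the parameter-free formula $\exists z\,(\theta\wedge\Phi)(y,z)$ holds of $d$, so it defines a cofinite set by (F4). As the $d_h$ are pairwise distinct, it holds of all but finitely many of them. For such $h$ choose a witness $c_h$. Then $\psi(\cdot\,;d_h,c_h)$ is a subset of $X_{d_h}$ of rank $1$ and degree $1$, and \eqref{eq:split} and Lemma~\ref{lem:plane}(iii) give $s$.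
\end{proof}

The conclusion has content only because $H$ is infinite. It says that a first-order property of $(y,z)$ that holds of the components $\Gamma_{h,s}$ for infinitely many $h$ cannot fail at $(d,c)$. To use it we compute how $\tau_t\times\tau_t$ permutes the components. From $\sigma_h\tau_t=\tau_{\rho(h)t}\sigma_h$ we get $\tau_{s+t}\sigma_h(u)=\tau_{s+t-\rho(h)t}\,\sigma_h(\tau_tu)$, that is,
\begin{equation}\label{eq:twist}
(\tau_t\times\tau_t)\,\Gamma_{h,s}=\Gamma_{h,\,s+t-\rho(h)t}.
\end{equation}
With $\psi$ as in the lemma and $t\in A$, let $\mathrm{Inv}_t(y,z)$ be an $L'$-formula, given by (F2), expressing that $\psi(\cdot\,;y,z)\cap(\tau_t\times\tau_t)\psi(\cdot\,;y,z)$ is infinite. Changing a set at finitely many points does not affect this condition, and distinct $\Gamma_{h,s}$ with the same $h$ are disjoint. So \eqref{eq:twist} gives: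
\begin{equation}\label{eq:inv}
\text{if }\psi(\cdot\,;d_h,c')=^*\Gamma_{h,s},\text{ then }\mathrm{Inv}_t(d_h,c')\text{ holds if and only if }\rho(h)t=t.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:groups}(b)]
Suppose $T'\supseteq T_\rho$ is strongly minimal with DMP, and take $d,\psi,c$ as in Lemma~\ref{lem:transfer}. Choose $h_0\in H$ and $t\in A$ with $\rho(h_0)t\ne t$. Since $\mathrm{Aut}(A)$ is finite and $H$ is infinite, $\ker\rho$ and $h_0+\ker\rho$ are infinite. If $\mathrm{Inv}_t(d,c)$ holds, Lemma~\ref{lem:transfer} with $\Phi=\mathrm{Inv}_t$ gives $h\in h_0+\ker\rho$ and $c_h$, $s$ with $\mathrm{Inv}_t(d_h,c_h)$ and $\psi(\cdot\,;d_h,c_h)=^*\Gamma_{h,s}$; this contradicts \eqref{eq:inv}, as $\rho(h)t=\rho(h_0)t\neq t$. If $\mathrm{Inv}_t(d,c)$ fails, the lemma with $\Phi=\neg\mathrm{Inv}_t$ gives $h\in\ker\rho$ and $c_h$, $s$ with $\neg\mathrm{Inv}_t(d_h,c_h)$ and $\psi(\cdot\,;d_h,c_h)=^*\Gamma_{h,s}$, which contradicts \eqref{eq:inv} again.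
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal G=V$, which is strongly minimal by Proposition~\ref{prop:vsdmp}, let $H$ be the span of the $a_i$ and $A=\mathbb Z/3$. Since the $a_i$ form a basis of $H$ over $\mathbb F_2$ and $\mathrm{Aut}(A)=\{\pm1\}$ has order $2$, there is a homomorphism $\rho$ with $\rho(a_i)=(-1)^i$, and $\rho\ne1$. The structures $M$ and $D(V,\rho)$ are interdefinable. Indeed $R$, $\tau=\tau_1$ and $\sigma_i=\sigma_{a_i}$ are basic in $D(V,\rho)$. Conversely, $\tau_t$ is a power of $\tau$ and $\sigma_h$ is a product of maps $\sigma_i$; the group $V$ is interpreted in $M$ as the set of $\tau$-orbits with addition given by $R$; the zero fiber is defined by $R(o,o,o)$, and $a_i$ is the orbit of $\sigma_i(o)$ for $o$ in it. So every $R_\chi$ is $\emptyset$-definable in $M$. Apply Theorem~\ref{thm:groups}(a), (b) and Remark~\ref{rem:interdef}.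
\end{proof}

For part (c) we must find a subgroup $H$ with a nontrivial finite quotient that acts on some $A$. We take $H$ generated by independent generic elements; the only relations among them come from the exponent of $G$. Write $G[n]=\{v\in G:nv=0\}$.

\begin{lemma}\label{lem:groups}
Let $G$ be a strongly minimal group. Every definable proper subgroup of $G$ is finite. Either $pG=0$ for some prime $p$, or $G[n]$ is finite for all $n\ge1$.
\end{lemma}

\begin{proof}
An infinite definable subgroup is cofinite, and if it were proper, another coset would be an infinite set disjoint from it. Suppose $G[n]$ is infinite for some $n$; then $G[n]=G$, that is, $nG=0$. If $pG=G$ for all primes $p\mid n$, then $nG=G\ne0$. So some $pG$ is a proper subgroup, hence finite. Then $G[p]$ has finite index, so it is infinite and $G[p]=G$.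
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:groups}(c)]
Let $\mathcal G$ be a model containing a sequence $(a_i)_{i\in\mathbb N}$ that is $\mathrm{acl}$-independent over $\emptyset$, and let $H$ be the subgroup generated by the $a_i$. Consider a relation $\sum_in_ia_i=0$ with integers $n_i$, almost all zero.

Suppose $pG=0$. If $p\nmid n_j$, the relation expresses $a_j$ as an integer combination of the other $a_i$, contradicting independence. So $(a_i)$ is a basis of the $\mathbb F_p$-space $H$. Let $A=\mathbb F_p^2$ and $\mu=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$, which has order $p$.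

Suppose all $G[n]$ are finite. If $n_j\ne0$, then $a_j$ solves $n_jx=-\sum_{i\ne j}n_ia_i$, whose solution set is a coset of the finite group $G[|n_j|]$, so $a_j$ is algebraic over the other $a_i$. Hence $H$ is free abelian on $(a_i)$. Let $A=\mathbb Z/3$ and $\mu=-1$.

In both cases there is a homomorphism $\rho:H\to\mathrm{Aut}(A)$ with $\rho(a_i)=\mu$ for all $i$, and $\rho\ne1$. An algebraically closed field in the language of rings is strongly minimal, and its addition makes it a strongly minimal group structure.
\end{proof}

\section{Untwisted covers of vector spaces}\label{sec:untwisted}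

One direction of Theorem~\ref{thm:vector} is Proposition~\ref{prop:repair}. For the other, let $T'\supseteq T_\rho$ be strongly minimal with DMP and let $N$ be its monster model. By Theorem~\ref{thm:groups}(b), $\rho=1$. We must show:
\begin{quote}
if $F=\mathbb Q$, then $A=0$; if $F=\mathbb F_p$, then $pA=0$.
\end{quote}
Let $V'=N/A$ be the sort of $A$-orbits in $N^{eq}$. It is an $F$-vector space with $\emptyset$-definable operations, and $\pi:N\to V'$ is $\emptyset$-definable. The set $X_d$ depends only on $a=\pi(d)$; we write it $X_a$, and it is definable over $a$.

\begin{remark}\label{rem:heuristic}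
The two conclusions are what one would obtain if $T'$ defined on $N$ a group $W$ such that $\pi$ is a homomorphism with kernel isomorphic to $A$, as in Proposition~\ref{prop:repair}. Identify $A$ with the kernel; $W$ is abelian by \cite{Reineke}. If $F=\mathbb Q$ and $n=|A|$, then $nW$ maps onto $V'$, so $nW=W$ by Lemma~\ref{lem:groups}; if $t=nw\in A$, then $n\pi(w)=0$, so $w\in A$ and $t=0$. If $F=\mathbb F_p$, then $pW\subseteq A$ is finite, so $W[p]$ is infinite, $W[p]=W$ and $pA=0$. We do not construct such a $W$. Its role is played by the components of the sets $X_a$, which for $W$ would be the translations by the elements over $a$, and which can be composed.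
\end{remark}

Components are determined only up to finite sets, so the right objects are germs. A \emph{partial map} is a definable function from a cofinite subset of $N$ to $N$ that is injective on a cofinite set, and a \emph{germ} is a class $[g]$ of partial maps under agreement off a finite set. Partial maps are finite-to-one, so composition of germs is well defined; and the image of a cofinite set under a partial map is infinite, hence cofinite, so every germ has an inverse. The germs form a group $\mathfrak G$. The map $t\mapsto[\tau_t]$ embeds $A$ in $\mathfrak G$, since $\tau_t$ has no fixed point for $t\ne0$; we write $\tau_t$ for its germ. The group $\mathrm{Aut}(N)$ acts on $\mathfrak G$ by group automorphisms, $f\cdot[g]=[f\circ g\circ f^{-1}]$; this applies $f$ to the parameters of $g$, and fixes each $\tau_t$. For $a\in V'$ let $E_a$ be the set of germs $[g]$ with $\pi(g(u))=\pi(u)+a$ for all but finitely many $u$. Then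
\[
E_aE_{a'}\subseteq E_{a+a'},\qquad f\cdot E_a=E_{f(a)},\qquad E_0=\{\tau_s:s\in A\}.
\]
For the last equality, if $[g]\in E_0$, the finitely many definable sets $\{u:g(u)=\tau_su\}$ cover a cofinite set, so one of them is cofinite.

For $h\in H$ the germs $[\tau_s\sigma_h]$ lie in $E_h$ and commute with $A$ because $\rho=1$. The transfer lemma carries this over to generic $a$; this is the only use of DMP beyond the reduction to $\rho=1$.

\begin{lemma}\label{lem:germs}
Let $a\in V'\setminus\mathrm{acl}^{eq}(\emptyset)$. Then $E_a=\{\tau_s\gamma:s\in A\}$ for some germ $\gamma$, every element of $E_a$ commutes with every $\tau_t$, and every element of $E_a$ has a representative definable over $\mathrm{acl}^{eq}(a)$.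
\end{lemma}

\begin{proof}
Choose $d$ with $\pi(d)=a$; it is generic because $a$ is not algebraic. Take $\psi,c$ as in Lemma~\ref{lem:transfer} and let $Y=\psi(\cdot\,;d,c)$. Let $\Psi(y,z)$ be the conjunction of the formulas $\mathrm{Inv}_t(y,z)$, $t\in A$, and a formula, given by (F1), saying that for all but finitely many $u$ there is exactly one $w$ with $\psi(u,w;y,z)$. If $\psi(\cdot\,;d_h,c')=^*\Gamma_{h,s}$, then $\Psi(d_h,c')$ holds, by \eqref{eq:inv} and because $\Gamma_{h,s}$ is a graph. If $\Psi(d,c)$ failed, Lemma~\ref{lem:transfer} with $\Phi=\neg\Psi$ would contradict this. So $\Psi(d,c)$ holds.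

Hence $Y$ is almost equal to the graph of a definable function $g$ on a cofinite set, with $\pi(g(u))=\pi(u)+a$. For $t\in A$ the sets $Y$ and $(\tau_t\times\tau_t)Y$ have degree $1$ and infinite intersection, so they are almost equal; the second is almost the graph of $\tau_tg\tau_{-t}$. Thus there is a cofinite set $U$ such that $g(\tau_tu)=\tau_tg(u)$ for all $u\in U$ and $t\in A$. The function $g$ is injective on $U$: if $g(u)=g(u')$, then $\pi(u)=\pi(u')$, so $u'=\tau_tu$ for some $t$, and $g(u)=\tau_tg(u)$ gives $t=0$. So $\gamma=[g]$ is a germ in $E_a$ commuting with $A$, and so is each $\tau_s\gamma$.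

Over each $u$ in the domain of $g$, the fiber of $X_a$ is the $A$-orbit of $g(u)$. So $X_a$ is almost the disjoint union of the graphs $\Gamma_s$ of $\tau_sg$, $s\in A$, which have degree $1$. The graph of a representative of any element of $E_a$ has degree $1$ and is almost contained in $X_a$, so by Lemma~\ref{lem:plane}(iii) it is almost equal to some $\Gamma_s$. This proves the first two claims, and $\mathrm{Mdeg}(X_a)=|A|$.

By (F3), $X_a$ belongs to $|A|$ types of rank $1$ over $\mathrm{acl}^{eq}(a)$, which contain sets $Y_1,\dots,Y_{|A|}\subseteq X_a$ of rank $1$ and degree $1$ definable over $\mathrm{acl}^{eq}(a)$. By (M2) their pairwise intersections are finite, so they are almost equal to pairwise distinct sets $\Gamma_s$, and every $\Gamma_s$ occurs. If $Y_i=^*\Gamma_s$, restrict $Y_i$ to those $u$ over which it has exactly one point: this is the graph of a representative of $\tau_s\gamma$ definable over $\mathrm{acl}^{eq}(a)$.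
\end{proof}

So $A$ acts simply transitively on $E_a$, and $\mathrm{Aut}(N/a)$ permutes $E_a$. The next lemma says that no definable structure distinguishes the elements of $E_a$: every translation by $A$ is induced by an automorphism fixing $a$. It is here that strong minimality of $N$, rather than of $V'$, enters: the points of a generic fiber all have the same type. To pass from points to germs we must evaluate a germ at a point, which is meaningless for an arbitrary representative, since it may be changed at that point. Representatives over $\mathrm{acl}^{eq}(a)$ remove the ambiguity.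

\begin{lemma}\label{lem:galois}
There is $a\in V'\setminus\mathrm{acl}^{eq}(\emptyset)$ such that for every $t\in A$ there is $f\in\mathrm{Aut}(N/a)$ with $f\cdot\gamma=\tau_t\gamma$ for all $\gamma\in E_a$.
\end{lemma}

\begin{proof}
Choose $u_0\notin\mathrm{acl}(\emptyset)$ and $w\notin\mathrm{acl}(u_0)$, and let $a=\pi(w)-\pi(u_0)$. Then $w\in\mathrm{acl}(u_0,a)$ because the fibers of $\pi$ are finite, so $a\notin\mathrm{acl}^{eq}(\emptyset)$. Also $u_0\notin\mathrm{acl}(a)$: otherwise $u_0$ and $w$ would both be algebraic over a single point $d$ with $\pi(d)=a$, whereas $\dim(u_0,w)=2$.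

For $\gamma\in E_a$ let $\mathrm{ev}(\gamma)=g(u_0)$, where $g$ is a representative of $\gamma$ over $\mathrm{acl}^{eq}(a)$. The complement of the domain of $g$, the set of $u$ with $\pi(g(u))\ne\pi(u)+a$, and the set on which two such representatives differ are finite and definable over $\mathrm{acl}^{eq}(a)$, so they do not contain $u_0$. Hence $\mathrm{ev}(\gamma)$ is well defined and lies over $\pi(u_0)+a=\pi(w)$. Since $\tau_s\circ g$ is a representative of $\tau_s\gamma$ over $\mathrm{acl}^{eq}(a)$, we have $\mathrm{ev}(\tau_s\gamma)=\tau_s\,\mathrm{ev}(\gamma)$. As $A$ acts simply transitively both on $E_a$ and on the fiber of $w$, the map $\mathrm{ev}$ is a bijection between them.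

Let $t\in A$. The point $\tau_tw$ is not in $\mathrm{acl}(u_0)$, so by (F4) there is $f\in\mathrm{Aut}(N/u_0)$ with $f(w)=\tau_tw$. Then $f(a)=\pi(\tau_tw)-\pi(u_0)=a$, so $f$ preserves $E_a$ and the set $\mathrm{acl}^{eq}(a)$. For $\gamma$ and $g$ as above, $f\circ g\circ f^{-1}$ is a representative of $f\cdot\gamma$ over $\mathrm{acl}^{eq}(a)$, and its value at $u_0=f(u_0)$ is $f(\mathrm{ev}(\gamma))$. Writing $\mathrm{ev}(\gamma)=\tau_sw$, we get
\[
\mathrm{ev}(f\cdot\gamma)=f(\tau_sw)=\tau_s\tau_tw=\mathrm{ev}(\tau_t\gamma),
\]
so $f\cdot\gamma=\tau_t\gamma$.
\end{proof}

It remains to find, in each characteristic, an invariant of elements of $E_a$ that automorphisms over $a$ must respect and translations by $A$ do not. Both come from taking powers in $\mathfrak G$.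

\begin{proof}[End of the proof of Theorem~\ref{thm:vector}]
Take $a$ as in Lemma~\ref{lem:galois}, let $t\in A$ be arbitrary and let $f$ be the corresponding automorphism.

\emph{The case $F=\mathbb Q$.} Here $E_a$ has a canonical element. Let $n=|A|$ and $b=a/n$. Then $b$ is interdefinable with $a$, so $b\notin\mathrm{acl}^{eq}(\emptyset)$, $f(b)=b$, and Lemma~\ref{lem:germs} applies to $b$. For $\delta\in E_b$ we have $\delta^n\in E_{nb}=E_a$, and $(\tau_s\delta)^n=\tau_{ns}\delta^n=\delta^n$ because $\delta$ commutes with $\tau_s$ and $ns=0$. So $\kappa=\delta^n$ does not depend on the choice of $\delta\in E_b$. Since $f\cdot\delta\in E_b$, we get $f\cdot\kappa=(f\cdot\delta)^n=\kappa$. On the other hand $f\cdot\kappa=\tau_t\kappa$. Hence $t=0$, and $A=0$.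

\emph{The case $F=\mathbb F_p$.} Let $\gamma\in E_a$. Then $\gamma^p\in E_{pa}=E_0$, so $\gamma^p=\tau_s$ for some $s\in A$, and $f$ fixes this germ. Therefore
\[
\tau_s=f\cdot\gamma^p=(f\cdot\gamma)^p=(\tau_t\gamma)^p=\tau_{pt}\gamma^p=\tau_{pt+s}.
\]
Hence $pt=0$, and $pA=0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:finite}]
Let $H=\mathbb Za$, $A=\mathbb Z/2$ and $\rho=1$. The given structure is interdefinable with $D(V,\rho)$. Indeed, two points $x,y$ lie in the same fiber if and only if $\exists o\,(R(o,o,o)\wedge R(x,o,y))$, and $\tau_1x$ is the other point in the fiber of $x$. The relation $R$ gives the addition of $V$ on the set of fibers, and $y=(m/n)x$ is defined there by $ny=mx$. The element $a$ is the fiber of $\sigma(o)$ for $o$ with $R(o,o,o)$, which defines the constants $na$, and $\sigma_{na}=\sigma^n$ for $n\in\mathbb Z$. So the $R_\chi$, $\tau_t$ and $\sigma_h$ are $\emptyset$-definable from $R$ and $\sigma$. Since $A\ne0$ and $F=\mathbb Q$, the claim follows from Theorems~\ref{thm:groups}(a) and~\ref{thm:vector} and Remark~\ref{rem:interdef}.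
\end{proof}

\begin{thebibliography}{9}

\bibitem{Reineke}
Reineke, \emph{Minimale Gruppen}, 1975.

\bibitem{Questions}
\emph{Some Questions Concerning Hrushovski's Amalgamation Constructions},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DC8D449085A4216AA2AACB6C84D1B296/\allowbreak S1474748008000224a.pdf/\allowbreak some-questions-\allowbreak concerning-\allowbreak hrushovskis-\allowbreak amalgamation-\allowbreak constructions.pdf}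

\end{thebibliography}
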